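\title{Lifts of complete graphs have clique minors of linear order}

\begin{abstract}
An $\ell$-lift of a graph replaces every vertex by $\ell$ copies and every edge by a perfect matching between the copies of its ends. We prove that there is an absolute constant $c_0>0$ such that, for all $n$ and $\ell$, every $\ell$-lift of the complete graph $K^n$ has Hadwiger number at least $c_0n$. Hence the smallest Hadwiger number of a lift of $K^n$ has order $n$, and no choice of $\ell=\ell(n)$ produces lifts of Hadwiger number $o(n)$. It follows that every lift of a finite graph $H$ has Hadwiger number at least $c_0$ times that of $H$. The proof passes to a smallest vertex set whose boundary lies below a concave threshold; such a set expands at every scale. If it is large, random connected sets form a dense minor. If it is small, most of each of linearly many fibers is merged into one connected set, in dyadic stages, along routes supplied by the minimax theorem.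
\end{abstract}

\section{Introduction}

Graphs are finite and simple, $[\ell]=\{1,\dots,\ell\}$, logarithms are natural, and $K^n$ is the complete graph on $n$ vertices. Let $H=(V,E)$ be a graph and $\ell\ge1$ an integer. An \emph{$\ell$-lift} of $H$ is a graph with vertex set $V\times[\ell]$ whose edge set is the union, over all edges $uv\in E$, of a perfect matching between $\{u\}\times[\ell]$ and $\{v\}\times[\ell]$. The set $F_v=\{v\}\times[\ell]$ is the \emph{fiber} over $v$. A \emph{minor} of a graph $G$ is a graph obtained from $G$ by contracting edges, deleting edges and deleting vertices, and the \emph{Hadwiger number} $\eta(G)$ is the largest $k$ such that $K^k$ is a minor of $G$. Equivalently, $\eta(G)$ is the largest number of pairwise disjoint nonempty vertex sets, called \emph{branch sets}, each inducing a connected subgraph and any two joined by an edge. Let $m(n,\ell)$ be the smallest Hadwiger number of an $\ell$-lift of $K^n$.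

In a lift of $K^n$ the $n$ fibers are disjoint and pairwise adjacent. They fail to be branch sets for one reason only: a fiber is an independent set. The number $m(n,\ell)$ measures what it costs to repair this. For $\ell=1$ it costs nothing, $m(n,1)=n$, and $\ell$ disjoint copies of $K^n$ show that $m(n,\ell)\le n$ for every $\ell$. The following facts are known.
\begin{itemize}
\item The icosahedron is a $2$-lift of $K^6$ with no $K^5$ minor.
\item Every $2$-lift of $K^n$ has Hadwiger number between $n/2$ and $n$, and the lower bound is asymptotically tight as $n\to\infty$; random $2$-lifts achieve it.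
\item For all $\ell$ one has $m(n,\ell)\ge n/2^{\ell-1}$, and there is an absolute constant $c>0$ with $m(n,\ell)\ge c\,n/\sqrt{\log n}$ for all $n\ge2$ and $\ell\ge1$.
\item Every $\ell$-lift of $K^n$ has Hadwiger number at most $n\sqrt\ell$.
\end{itemize}
The problem posed in \cite{lifts} is to determine how small the Hadwiger number of a lift of $K^n$ can be, that is, the order of $\min_{\ell\ge1}m(n,\ell)$ as $n\to\infty$, and in particular whether there are $\ell$-lifts of $K^n$, with $\ell=\ell(n)$ allowed to depend on $n$, whose Hadwiger number is $o(n)$.

Both answers are plausible. An $\ell'$-lift of an $\ell$-lift of $K^n$ is an $\ell\ell'$-lift of $K^n$, and one random $2$-lift halves the Hadwiger number of $K^n$; one might guess that repeated lifting keeps losing constant factors until the floor $n/\sqrt{\log n}$ is reached. The bound $n/2^{\ell-1}$ only says that this needs $\ell\to\infty$. On the other hand, a larger $\ell$ means more vertices of the same degree $n-1$, hence more room in which to build branch sets. We show that the total loss is bounded.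

\begin{theorem}\label{thm:main}
There is an absolute constant $c_0>0$ such that $\eta(G)\ge c_0n$ for all $n,\ell\ge1$ and every $\ell$-lift $G$ of $K^n$. Consequently $c_0n\le\min_{\ell\ge1}m(n,\ell)\le n$.
\end{theorem}

Thus $\min_\ell m(n,\ell)=\Theta(n)$, and no lifts of $K^n$ have Hadwiger number $o(n)$. By the fact on random $2$-lifts the upper bound improves to $(\frac12+o(1))n$, so $c_0$ cannot exceed $\frac12$; the optimal constant is not determined here. A contraction argument transfers the theorem to all base graphs.

\begin{theorem}\label{thm:general}
With the same $c_0$, for every finite graph $H$ and all $\ell\ge1$, every $\ell$-lift $\tilde H$ of $H$ satisfies $\eta(\tilde H)\ge c_0\,\eta(H)$. Hence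
\[
c_0\,\eta(H)\le\min\{\eta(\tilde H):\tilde H\text{ a lift of }H\}\le\eta(H).
\]
\end{theorem}

\section{The idea for $\ell=2$}\label{sec:two}

The following bound is weaker than the known $n/2$, but its proof is the model for the general one. For a vertex $x$ let $N[x]$ be the set consisting of $x$ and its neighbors. In a lift of $K^n$ it contains exactly one vertex of each fiber, so $|N[x]|=n$.

\begin{proposition}\label{prop:two}
Every $2$-lift $G$ of $K^n$ has $\eta(G)\ge n/5$.
\end{proposition}

\begin{proof}
Write $F_v=\{v^+,v^-\}$ and $t=\lceil n/5\rceil$. Every vertex outside $F_v$ has exactly one neighbor in $F_v$, so $N[v^+]$ and $N[v^-]$ partition $V(G)$. Call an edge between these two sets a \emph{$v$-link}. All neighbors of $v^+$ lie in $N[v^+]$, and all neighbors of $v^-$ in $N[v^-]$, so a $v$-link $yy'$ avoids $F_v$ and gives a path $v^+yy'v^-$ that joins the two vertices of the fiber.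

Suppose first that for every $v$ there are more than $4(t-1)$ disjoint $v$-links. Fix $t$ fibers and treat them one at a time. For $F_v$ we forbid the $2(t-1)$ vertices of the other chosen fibers and the at most $2(t-1)$ vertices of links chosen earlier. Each forbidden vertex lies on at most one of the disjoint $v$-links, so some $v$-link $yy'$ survives. The sets $\{v^+,y,y',v^-\}$ are connected and disjoint, and they are pairwise adjacent because each contains a whole fiber. So $\eta(G)\ge t$.

Otherwise, for some $v$ the bipartite graph of $v$-links has no matching with more than $4(t-1)$ edges, and by K\"onig's theorem a set $X$ of at most $4(t-1)$ vertices meets every $v$-link. Let $S$ be the set of vertices of $N[v^+]$ whose fiber avoids $X$; then $|S|\ge n-4(t-1)>n/5$. Let $a,a'\in S$ be distinct. If the neighbor of $a$ in the fiber of $a'$ were not $a'$, it would be the vertex of that fiber in $N[v^-]$, and we would have a $v$-link avoiding $X$. So $S$ is a clique.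
\end{proof}

The proof is a dichotomy. Either $G$ expands, and then fibers can be made connected by disjoint links, or some set (here $N[v^+]\setminus X$) has all its outside neighbors in a small set, and then one works inside it. Three things change when $\ell$ grows.

First, a set with small boundary need not be a clique. It behaves like a lift of smaller order, in which the dichotomy has to be run again. We skip the iteration by going at once to a \emph{smallest} set $A$ with small boundary, the \emph{core} (Section~\ref{sec:core}). The ratio $\alpha=|A|/n$ takes over the role of $\ell$.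

Second, about $\alpha$ vertices of a fiber must now be joined. The core has $\alpha n$ vertices and we want linearly many fibers, so we can afford a bounded number of auxiliary vertices per fiber vertex and not a logarithm more. Sections~\ref{sec:links}--\ref{sec:stages} achieve this for $\alpha<n^{1/3}$.

Third, that argument needs links for every subset of a fiber, and for large $\alpha$ there are too many subsets. But for $\alpha\ge n^{1/3}$ there is so much room that the fibers can be ignored: we build a dense minor on $n^{1.05}$ vertices and can afford the factor $\sqrt{\log n}$ that is lost in passing from density to a clique minor (Section~\ref{sec:thick}).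

\section{Tools and constants}\label{sec:tools}

We use two published theorems.

\begin{theorem}[Kostochka \cite{Kos}, Thomason \cite{Tho}]\label{thm:KT}
There is $c_1>0$ such that every graph of average degree $\bar d\ge2$ has a $K^t$ minor with $t\ge c_1\bar d/\sqrt{\log\bar d}$.
\end{theorem}

\begin{theorem}[Alon, Seymour and Thomas \cite{AST}]\label{thm:AST}
The vertex set of an $N$-vertex graph with no $K^t$ minor has a partition $P\cup X\cup Q$ with no edge between $P$ and $Q$, $|P|,|Q|\le2N/3$ and $|X|\le t^{3/2}N^{1/2}$.
\end{theorem}

\emph{Menger's theorem} says that for vertex sets $S,T$ of a graph the largest number of vertex-disjoint $S$--$T$ paths equals the smallest size of a vertex set meeting every $S$--$T$ path; this set may contain vertices of $S$ and $T$. The \emph{Chernoff bounds} are used in two forms. If $\xi_i\in[0,1]$ are independent and $\mathbb E\sum\xi_i\le\mu\le t$, then $\Pr(\sum\xi_i\ge t)\le(e\mu/t)^t$. If $\xi$ is a sum of independent indicators with mean at least $\mu$, then $\Pr(\xi<\mu/2)\le e^{-\mu/8}$.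

Both halves of the proof need random systems of paths that use no vertex with large probability. Such systems are hard to write down, but the minimax theorem reduces their existence to a deterministic question: if an adversary puts prices of total sum $1$ on the vertices, is there a cheap system?

\begin{lemma}\label{lem:minimax}
Let $\Omega$ and $V$ be finite nonempty sets, $\operatorname{load}:\Omega\times V\to[0,\infty)$ and $L\ge0$. Suppose that for every probability distribution $d$ on $V$ there is $\omega\in\Omega$ with $\sum_xd(x)\operatorname{load}(\omega,x)\le L$. Then there is a probability distribution on $\Omega$ under which $\mathbb E\operatorname{load}(\omega,x)\le L$ for every $x\in V$.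
\end{lemma}

\begin{proof}
Consider the finite game in which the first player chooses $\omega$, the second chooses $x$, and the first pays $\operatorname{load}(\omega,x)$. By hypothesis no mixed strategy of the second player forces an expected payment above $L$. By von Neumann's minimax theorem the first player has a mixed strategy that keeps the expected payment at most $L$ against every strategy of the second, in particular against each $x$.
\end{proof}

Cheap paths are found by growing balls in the metric defined by the prices. Let $\Gamma$ be a graph with \emph{prices} $d:V(\Gamma)\to[0,\infty)$, and put $d(S)=\sum_{w\in S}d(w)$. A \emph{potential} is a function $\phi:V(\Gamma)\to[0,\infty]$ with $\phi(w)\le\phi(y)+d(w)$ for every edge $yw$. We use two potentials: the least total price of a path from a fixed vertex to $w$, both ends counted, and the least total price of a path from a fixed set to $w$, the first vertex not counted (in both cases $\infty$ if there is no path). To verify the inequality, extend a cheapest path to $y$ by $w$, or cut it at $w$ if it already contains $w$. Put $\phi^-=\phi-d$ and define, for $r\ge0$, the \emph{ball} and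 the \emph{shell}
\[
B_r=\{w:\phi(w)\le r\},\qquad X_r=\{w:\phi^-(w)\le r<\phi(w)\}.
\]

\begin{lemma}\label{lem:shell}
Let $\phi$ be a potential and $r\ge0$.
\begin{itemize}
\item[(a)] Every neighbor of $B_r$ outside $B_r$ lies in $X_r$. So no edge joins $B_r$ to $V(\Gamma)\setminus(B_r\cup X_r)$, and every walk from $B_r$ to a vertex outside $B_r$ meets $X_r$.
\item[(b)] For each $w$ the set of $t\ge0$ with $w\in X_t$ is an interval of length at most $d(w)$, and it meets $[0,r]$ only if $\phi^-(w)\le r$. So $\int_0^r|X_t|\,dt\le d(B_r\cup X_r)$.
\end{itemize}
\end{lemma}

\begin{proof}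
If $y\in B_r$ and $w\notin B_r$ are adjacent, then $\phi^-(w)\le\phi(y)\le r<\phi(w)$; for a walk, apply this to its first vertex outside $B_r$. In (b) the set is $[\phi^-(w),\phi(w))\cap[0,\infty)$, which is empty if $\phi(w)=\infty$, and $\phi^-(w)\le r$ means $w\in B_r\cup X_r$.
\end{proof}

So shells are separators, and their sizes integrate to at most the total price. In an expanding graph separators are large, hence balls fill up quickly.

We fix the absolute constants
\[
\gamma=\tfrac1{20},\quad\varepsilon=10^{-6},\quad\sigma=\tfrac1{100},\quad\beta=\tfrac{\gamma\varepsilon}6,\quad p=1-2^{-\gamma},\quad\tau=\sigma p,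
\]
\[
\Lambda=\frac{64}{\tau\beta p^3},\qquad c=\min\Big\{\frac1{24},\frac\sigma{640\Lambda^2}\Big\}.
\]
Only $\gamma$ and $\varepsilon$ are needed before Section~\ref{sec:links}. Until Section~\ref{sec:end}, $G$ is an $\ell$-lift of $K^n$ with fibers $F_v$, $v\in[n]$, and $n\ge n_0$, where the absolute constant $n_0$ is large enough for finitely many inequalities met along the way; none of them depends on $\ell$ or $G$.

\section{The core}\label{sec:core}

For $Z\subseteq V(G)$ let $\partial Z$ be the set of vertices outside $Z$ with a neighbor in $Z$. A nonempty set with $\partial Z=\emptyset$ meets all fibers in the same number $k$ of vertices, because the matchings map $Z\cap F_u$ onto $Z\cap F_v$; it is a $k$-lift of $K^n$ with $kn$ vertices. It is therefore natural to measure sets in units of $n$. Let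
\[
g(z)=\varepsilon n\,z^{1-\gamma}\qquad(z\ge0),
\]
an increasing concave function with $g'(z)=(1-\gamma)\varepsilon nz^{-\gamma}$. Let $A$ be a nonempty set of minimum size subject to $|\partial A|\le g(|A|/n)$; the set $V(G)$ satisfies this condition, so $A$ exists. We call $A$ the \emph{core}, and put $N=|A|$ and $\alpha=N/n$. By minimality,
\begin{equation}\label{eq:min}
|\partial Z|>g(|Z|/n)\qquad\text{whenever }0<|Z|<N.
\end{equation}
If $0<|Z|<n/2$ and $x\in Z$, then $\partial Z\supseteq N[x]\setminus Z$, so $|\partial Z|\ge n-|Z|>n/2>g(|Z|/n)$. Hence
\begin{equation}\label{eq:alpha}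
\alpha\ge\tfrac12,\qquad\alpha^{-\gamma}\le2,\qquad|\partial A|\le g(\alpha)=\varepsilon\alpha^{-\gamma}N\le2\varepsilon N.
\end{equation}
Let $W=A\cup\partial A$, so $|W|\le2N$, and let $G_A$ be the graph on $W$ whose edges are the edges of $G$ with at least one end in $A$. In $G_A$ the set $\partial A$ is independent.

Inequality \eqref{eq:min} is not yet expansion inside $G_A$: a subset $Z$ of $A$ could have its whole boundary in $\partial A$, which leads away from the core. The way out is to apply \eqref{eq:min} to both sides of a separation. The two sides share the budget $|\partial A|\le g(\alpha)$, and by strict concavity the sum of their demands exceeds it.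

\begin{lemma}\label{lem:sep}
Let $W=P\cup X\cup Q$ be a partition with no edge of $G_A$ between $P$ and $Q$. Then
\[
|X|\ge\frac\gamma3\min\Big\{g\Big(\frac{|P\cap A|}n\Big),g\Big(\frac{|Q\cap A|}n\Big)\Big\}\ge\psi\min\{|P\cap A|,|Q\cap A|\},
\]
where $\psi=\frac{\gamma\varepsilon}3\alpha^{-\gamma}\le1$.
\end{lemma}

\begin{proof}
Let $s=|P\cap A|/n$, $t=|Q\cap A|/n$ and $x=|X|$. We may assume $0<s\le t$. If $x>N/2$, then $\frac\gamma3g(s)\le g(\alpha)\le2\varepsilon N<x$. So let $x\le N/2$; then $s+t\ge\alpha-x/n\ge\alpha/2\ge\frac14$.

A vertex of $\partial(P\cap A)$ is joined to $P$ by an edge of $G_A$, so it lies in $W\setminus Q$, and it is not in $P\cap A$. Thus $\partial(P\cap A)\subseteq X\cup(P\cap\partial A)$, and in the same way $\partial(Q\cap A)\subseteq X\cup(Q\cap\partial A)$. The sets $P\cap A$ and $Q\cap A$ are nonempty and disjoint, so both have fewer than $N$ elements, and \eqref{eq:min} gives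
\[
g(s)+g(t)\le2x+|\partial A|\le2x+g(\alpha).
\]
Since $\alpha\le s+t+x/n$, concavity gives $g(\alpha)\le g(s+t)+g'(s+t)\,x/n\le g(s+t)+\varepsilon4^\gamma x\le g(s+t)+x$. Hence $3x\ge g(s)+g(t)-g(s+t)$. Again by concavity,
\[
g(s+t)-g(t)\le s\,g'(t)=(1-\gamma)\varepsilon nst^{-\gamma}\le(1-\gamma)\varepsilon ns^{1-\gamma}=(1-\gamma)g(s),
\]
so $3x\ge\gamma g(s)$. The second inequality of the lemma holds because $g(k/n)=\varepsilon k(k/n)^{-\gamma}\ge\varepsilon k\alpha^{-\gamma}$ for $0<k\le N$.
\end{proof}

For $\gamma=0$ the quantity $g(s)+g(t)-g(s+t)$ vanishes and the argument gives nothing. The price of $\gamma>0$ is that the expansion rate at scale $s$ decays like $s^{-\gamma}$, and $\gamma$ has to be small enough for the later constructions to absorb this decay.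

The graph $G_A$ is connected. Otherwise $W=P\cup Q$ with $P,Q$ nonempty, disjoint and not joined by an edge of $G_A$. Every vertex of $\partial A$ has a $G_A$-neighbor in $A$, on its own side, so both $P$ and $Q$ meet $A$, contrary to Lemma~\ref{lem:sep} with $X=\emptyset$.

Theorem~\ref{thm:main} will follow from two propositions.

\begin{proposition}\label{prop:thick}
If $n\ge n_0$ and $\alpha\ge n^{1/3}$, then $\eta(G)\ge n$.
\end{proposition}

\begin{proposition}\label{prop:thin}
If $n\ge n_0$ and $\alpha<n^{1/3}$, then $\eta(G)\ge0.3\,cn$.
\end{proposition}

\section{Large cores: random spiders}\label{sec:thick}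

Here we prove Proposition~\ref{prop:thick}. As in Section~\ref{sec:core}, the only property of $G$ that is used is that every vertex has degree $n-1$.

Two random vertices of $A$ are adjacent with probability about $n/N=1/\alpha$, so two random $k$-subsets of $A$ are usually adjacent once $k$ is much larger than $\sqrt\alpha$. We need $M$ such sets with $M$ much larger than $n\sqrt{\log n}$, and their total size $Mk$ is far below $\alpha n$ when $\alpha$ is a power of $n$. What remains is to make each set connected. We join its vertices to a common hub by paths, forming a spider, and discard every leg that touches another spider. Few legs are lost if the paths are short and spread evenly over $W$.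

Assume $\alpha\ge n^{1/3}$, and suppose that $G$ has no $K^n$ minor. The path lengths will grow like $\alpha^\gamma\log N$, so we first bound $\alpha$ from above.

\begin{lemma}\label{lem:upper}
$\alpha\le n^4$.
\end{lemma}

\begin{proof}
Suppose $\alpha>n^4$, so $N>n^5$. Theorem~\ref{thm:AST}, applied to $G_A$ with $t=n$, gives a partition $W=P\cup X\cup Q$ with $|X|\le n^{3/2}(2N)^{1/2}\le N/20$. Since $|Q|\le2|W|/3$, we have $|P|\ge|W|/3-|X|$, so $|P\cap A|\ge N/3-N/20-2\varepsilon N\ge N/4$, and the same holds for $Q$. Lemma~\ref{lem:sep} gives $\psi N/4\le n^{3/2}(2N)^{1/2}$, that is, $\alpha n\le32n^3/\psi^2=C_1n^3\alpha^{2\gamma}$ with $C_1=288/(\gamma\varepsilon)^2$. Thus $n^{3.6}<\alpha^{0.9}\le C_1n^2$, which is false for large $n$.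
\end{proof}

\subsection{A hub that is close to everything}

\begin{lemma}\label{lem:hub}
Let $d$ be a probability distribution on $W$, and let $\operatorname{dist}(b,a)$ be the least total price of a $b$--$a$ path in $G_A$, both ends counted. There is $b\in A$ with
\[
\sum_{a\in A}\operatorname{dist}(b,a)\le L:=\frac{20\log(2N)}\psi .
\]
\end{lemma}

\begin{proof}
Let $\rho=17\log(2N)/(\psi N)$ and $\kappa=\log(2N)/\rho=\psi N/17$. We find a ball of radius $\rho$ containing more than half of $A$, and then show that the rest of $A$ is close to it.

\emph{Step 1: some $b\in A$ has $|\{a\in A:\operatorname{dist}(b,a)\le\rho\}|>N/2$.} Suppose not. We cut off balls one after another, each at a radius where its shell is thin, until a balanced separation with a small separator appears. Put $R_1=W$. Given $R_i$ with $A\cap R_i\ne\emptyset$, pick $b_i\in A\cap R_i$, let $\phi$ be the least price of a path from $b_i$ in $G_A[R_i]$, both ends counted, and let $B_r,X_r\subseteq R_i$ be its balls and shells. Since $\phi^-(b_i)=0$, we have $b_i\in B_r\cup X_r$ for all $r\ge0$. Let $\operatorname{vol}(r)=\frac1N+\int_0^r|X_t|\,dt$. By Lemma~\ref{lem:shell}(b),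
\[
\operatorname{vol}(r)\le\tfrac1N+d(B_r\cup X_r)\le2 .
\]
The function $\operatorname{vol}$ is continuous, with derivative $|X_r|$ at all but finitely many $r$. If $|X_r|>\kappa\operatorname{vol}(r)$ for all $r\in[0,\rho)$, then $e^{-\kappa r}\operatorname{vol}(r)$ is strictly increasing on $[0,\rho]$, so $\operatorname{vol}(\rho)>e^{\kappa\rho}/N=2$, which is impossible. Choose $r_i<\rho$ with $|X_{r_i}|\le\kappa\operatorname{vol}(r_i)$, put $B^i=B_{r_i}$, $X^i=X_{r_i}$ and $R_{i+1}=R_i\setminus(B^i\cup X^i)$. Stop as soon as $|A\cap\bigcup B^i|\ge N/4$.

Each step removes $b_i$, so there are at most $N$ steps, and the removed sets are disjoint. Hence at all times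
\[
\Big|\bigcup X^i\Big|\le\kappa\sum_i\Big(\frac1N+d(B^i\cup X^i)\Big)\le2\kappa=\frac{2\psi N}{17}<\frac{\psi N}8\le\frac N8 .
\]
If $A$ were exhausted we would have $|A\cap\bigcup B^i|\ge7N/8$, so the process stops by then. Paths in $G_A[R_i]$ are paths in $G_A$, so $|B^i\cap A|\le N/2$ by assumption. At the stop, therefore, $P=\bigcup B^i$ has $N/4\le|P\cap A|<3N/4$, and the set $Q$ of vertices not removed has $|Q\cap A|\ge N-3N/4-N/8=N/8$. By Lemma~\ref{lem:shell}(a) no edge joins $B^i$ to $R_{i+1}\supseteq Q$. Lemma~\ref{lem:sep} gives $|\bigcup X^i|\ge\psi N/8$, a contradiction.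

\emph{Step 2.} Take $b$ as in Step 1 and $A_0=\{a\in A:\operatorname{dist}(b,a)\le\rho\}$. Let $\phi(w)$ be the least price of a path in $G_A$ from $A_0$ to $w$, the first vertex not counted; it is finite because $G_A$ is connected. Let $B_r,X_r$ be its balls and shells and $\nu(r)=|A\setminus B_r|$. Since $B_r\supseteq A_0$, we have $|A\cap B_r|>N/2>\nu(r)$. Lemma~\ref{lem:sep}, applied to $B_r$, $X_r$ and the rest, gives $|X_r|\ge\psi(\nu(r)-|X_r|)$, so $|X_r|\ge\psi\nu(r)/2$. Therefore
\[
\sum_{a\in A}\phi(a)=\int_0^\infty\nu(r)\,dr\le\frac2\psi\int_0^\infty|X_r|\,dr\le\frac2\psi .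
\]
As $\operatorname{dist}(b,a)\le\rho+\phi(a)$, the sum in the lemma is at most $N\rho+2/\psi=(17\log(2N)+2)/\psi\le L$.
\end{proof}

Let $\Omega$ be the finite set of systems $(b,(\Pi_a)_{a\in A})$, where $b\in A$ and $\Pi_a$ is an $a$--$b$ path in $G_A$, and let the load at $x\in W$ be the number of $a$ with $x\in\Pi_a$. For prices $d$, the hub of Lemma~\ref{lem:hub} with cheapest paths has $\sum_xd(x)\operatorname{load}(x)=\sum_a\operatorname{dist}(b,a)\le L$. By Lemma~\ref{lem:minimax} there is a probability law $\mathcal L$ on $\Omega$ with
\begin{equation}\label{eq:spread}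
\sum_{a\in A}\Pr(x\in\Pi_a)\le L\qquad\text{for all }x\in W.
\end{equation}
Summing over $x$ gives $\sum_a\mathbb E|\Pi_a|\le2NL$, where $|\Pi_a|$ is the number of vertices. So $A'=\{a\in A:\mathbb E|\Pi_a|\le8L\}$ has $|A'|\ge\frac34N$. Of the $N(n-1)$ ordered pairs of adjacent vertices whose first vertex is in $A$, at most $n|\partial A|\le2\varepsilon Nn$ have the second vertex in $\partial A$ and at most $2\cdot\frac N4(n-1)$ have a vertex in $A\setminus A'$. Hence $A'\times A'$ contains at least $\frac12N(n-1)-2\varepsilon Nn\ge Nn/4$ adjacent pairs, and for independent uniform $a,a'\in A'$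
\begin{equation}\label{eq:adjprob}
\frac1{4\alpha}\le\Pr(a\sim a')\le\frac n{|A'|}\le\frac4{3\alpha}.
\end{equation}

\subsection{The dense minor}

\begin{proof}[Proof of Proposition~\ref{prop:thick}]
Let $M=\lceil n^{1.05}\rceil$ and $k=\lceil\alpha^{0.6}\rceil\le2\alpha^{0.6}$. Independently for $t=1,\dots,M$, sample $(b_t,(\Pi^t_a)_a)$ from $\mathcal L$ and, independently of it, independent uniform vertices $a^t_1,\dots,a^t_k\in A'$. The paths $\Pi^t_{a^t_i}$ are the \emph{legs} of the $t$-th spider, and $S_t$ is the union of their vertex sets. Call $a^t_i$ \emph{clean} if its leg is disjoint from $S_w$ for all $w\ne t$, and let $D_t$ be the union of the legs of the clean $a^t_i$. A nonempty $D_t$ is connected, since all its legs end at $b_t$. The sets $D_t$ are pairwise disjoint, since $D_t$ avoids $S_w\supseteq D_w$.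

Fix $t\ne s$. Let $\xi$ be the number of index pairs $(i,i')$ with $a^t_i\sim a^s_{i'}$, and $\xi'$ the number of these in which $a^t_i$ or $a^s_{i'}$ is not clean. If $\xi>\xi'$, then $D_t$ and $D_s$ are adjacent. All limits below are for $n\to\infty$, uniformly in $\alpha\in[n^{1/3},n^4]$.

\emph{The count $\xi$ is concentrated.} By \eqref{eq:adjprob}, $\mathbb E\xi\ge k^2/(4\alpha)\ge\alpha^{0.2}/4$. Index pairs with no common index give independent events. There are at most $2k^3$ ordered choices of two different index pairs that share an index, and conditioning on the shared vertex bounds the joint probability by $(n/|A'|)^2\le\frac{16}{9\alpha^2}$. So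
\[
\operatorname{Var}\xi\le\mathbb E\xi+4k^3/\alpha^2\le\mathbb E\xi+32\alpha^{-0.2},
\]
and Chebyshev's inequality gives $\Pr(\xi<\frac12\mathbb E\xi)\le4\operatorname{Var}\xi/(\mathbb E\xi)^2\to0$.

\emph{The count $\xi'$ is small.} Let $a=a^t_1$ and $a'=a^s_1$. By symmetry,
\[
\mathbb E\xi'\le2k^2\Pr\big(a\sim a'\text{ and }\Pi^t_a\text{ meets a leg of a spider }w\ne t\big).
\]
The event $a\sim a'$ biases exactly one of these legs, that of $a'$, which we treat separately. Each of the at most $Mk$ other legs is independent of $(a,a',\Pi^t_a)$ and contains a given vertex with probability at most $L/|A'|$ by \eqref{eq:spread}. Given $a$ and $a'$, the path $\Pi^t_a$ has at most $8L$ vertices in expectation, so it meets one of these legs with probability at most $8L\cdot Mk\cdot L/|A'|\le11MkL^2/N$. For the leg of $a'$ we drop the condition $a\sim a'$; by independence of the two spiders,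
\[
\Pr(\Pi^t_a\cap\Pi^s_{a'}\ne\emptyset)\le\sum_{x\in W}\Pr(x\in\Pi^t_a)\Pr(x\in\Pi^s_{a'})\le8L\cdot\frac L{|A'|}\le\frac{11L^2}N .
\]
With \eqref{eq:adjprob} and $\mathbb E\xi\ge k^2/(4\alpha)$ this yields
\[
\frac{\mathbb E\xi'}{\mathbb E\xi}\le8\alpha\Big(\frac4{3\alpha}\cdot\frac{11MkL^2}N+\frac{11L^2}N\Big)\le120\,\frac{MkL^2}{\alpha n}+120\,\frac{L^2}n .
\]
Here $L^2=C_2\alpha^{0.1}\log^2(2\alpha n)$ with $C_2$ absolute. Since $M\le2n^{1.05}$, $k\le2\alpha^{0.6}$ and $n\le\alpha^3$, the first term is at most $480C_2n^{0.05}\alpha^{-0.3}\log^2(2\alpha n)\le480C_2\alpha^{-0.15}\log^2(2\alpha^4)\to0$. By Lemma~\ref{lem:upper} the second is at most $120C_2n^{-0.6}\log^2(2n^5)\to0$. Markov's inequality gives $\Pr(\xi'\ge\frac12\mathbb E\xi)\to0$.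

So for large $n$ the sets $D_t,D_s$ are adjacent with probability at least $\frac12$, and for some outcome the graph on $\{1,\dots,M\}$ in which $t\sim s$ if $D_t,D_s$ are adjacent has average degree at least $(M-1)/2\ge n^{1.05}/3$. Indices with $D_t=\emptyset$ are isolated; deleting them does not decrease the average degree and leaves a minor of $G$. As $z/\sqrt{\log z}$ increases for $z\ge2$, Theorem~\ref{thm:KT} gives a $K^n$ minor of $G$ for large $n$, contrary to assumption.
\end{proof}

\section{Small cores: colors, weights and links}\label{sec:links}

From now on $\frac12\le\alpha<n^{1/3}$. We return to the plan of Section~\ref{sec:two}, with the traces $W_v=W\cap F_v$ in place of the fibers. Also put $A_v=A\cap F_v$.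

For $\ell=2$ a fiber $F_v$ split the graph into $N[v^+]$ and $N[v^-]$. In general it colors the core: for $a\in A$ let $\chi_v(a)$ be the unique vertex of $N[a]\cap F_v$, which lies in $W_v$. The \emph{weight} of $i\in W_v$ is the size of its color class in units of $n$,
\[
\omega(i)=\frac{|\{a\in A:\chi_v(a)=i\}|}n=\frac{|N[i]\cap A|}n\in[0,1].
\]
For $Y\subseteq W_v$ let $Z_Y=\{a\in A:\chi_v(a)\in Y\}$ and $\omega(Y)=|Z_Y|/n=\sum_{i\in Y}\omega(i)$. Then $\omega(W_v)=\alpha$. Weight, not cardinality, is the right measure of $Y$, because Lemma~\ref{lem:sep} will be applied to $Z_Y$. Call $i\in W_v$ \emph{light} if $\omega(i)<\frac12$. Since $\partial A$ is small, most traces look like the fibers of a lift of order about $\alpha$.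

\begin{lemma}\label{lem:good}
There is $U\subseteq[n]$ with $|U|\ge0.99n$ such that for every $v\in U$:
\emph{(a)} $|\partial A\cap F_v|\le\sigma\alpha$; \emph{(b)} $|W_v|\le(1+3\sigma)\alpha\le2\alpha$; \emph{(c)} the light vertices of $W_v$ have total weight at most $\sigma\alpha/2$.
\end{lemma}

\begin{proof}
Let $U_0$ be the set of $v$ satisfying (a). As $|\partial A|\le2\varepsilon\alpha n$, at most $\frac{2\varepsilon}\sigma n=0.0002\,n$ indices lie outside $U_0$. For $v\in[n]$ and $w\in U_0\setminus\{v\}$ the matching between $F_v$ and $F_w$ maps $A_v$ injectively into $W_w$, so $|A_v|\le|A_w|+\sigma\alpha$, which also holds for $w=v$. Averaging over $w\in U_0$ gives $|A_v|\le\alpha n/|U_0|+\sigma\alpha\le(1+2\sigma)\alpha$, and (b) follows for $v\in U_0$.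

A light vertex $i\in A$ has $N[i]\subseteq W$ and $|N[i]\cap A|<n/2$, so it has more than $n/2$ neighbors in $\partial A$. At most $n|\partial A|$ edges join $A$ to $\partial A$, so there are at most $2|\partial A|$ light vertices in $A$ and at most $3|\partial A|\le6\varepsilon\alpha n$ in $W$. Let $U$ consist of the $v\in U_0$ for which $W_v$ has at most $\sigma\alpha$ light vertices. This removes at most $\frac{6\varepsilon}\sigma n=0.0006\,n$ further indices, and (c) holds on $U$.
\end{proof}

We will not be able to connect all of $W_v$. Almost all of its weight is enough.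

\begin{lemma}\label{lem:adj}
If $u\ne v$ are in $U$, and $Q_u\subseteq W_u$, $Q_v\subseteq W_v$ have weight at least $(1-3\sigma)\alpha$, then an edge of $G$ joins $Q_u$ to $Q_v$.
\end{lemma}

\begin{proof}
Vertices have weight at most $1$, so $|Q_u|,|Q_v|\ge(1-3\sigma)\alpha$. By Lemma~\ref{lem:good}(a), $|Q_u\cap A|\ge(1-4\sigma)\alpha$, and these vertices have distinct neighbors in $W_v$. By (b), $|W_v\setminus Q_v|\le6\sigma\alpha<(1-4\sigma)\alpha$, so one of the neighbors lies in $Q_v$.
\end{proof}

For $Y\subseteq W_v$ a \emph{link} of $Y$ is a path $yy'$ or $yxy'$ in $G_A$ with $y\in Z_Y$, $y'\in A\setminus Z_Y$ and $x\in\partial A$. Put $s(Y)=\min\{\omega(Y),\alpha-\omega(Y)\}$.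

\begin{lemma}\label{lem:links}
Let $Y\subseteq W_v$.
\begin{itemize}
\item[(a)] If $s=s(Y)\ge\frac14$, then $Y$ has at least $\beta s^{1-\gamma}n$ vertex-disjoint links.
\item[(b)] Every link of $Y$ has between one and three vertices outside $F_v$, and these are the inner vertices of a path in $G$ from $\chi_v(y)\in Y$ to $\chi_v(y')\in W_v\setminus Y$ on which they appear in the order of the link.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every path in $G_A$ from $Z_Y$ to $A\setminus Z_Y$ contains a link: go from its last vertex in $Z_Y$ to the next vertex in $A$; at most one vertex lies between them, since $\partial A$ is independent. By Menger's theorem it suffices to show that every set $X\subseteq W$ meeting all these paths has $|X|\ge\frac\gamma6g(s)=\beta s^{1-\gamma}n$. If $|X|\ge sn/2$ this holds because $g(s)=\varepsilon s^{-\gamma}sn\le2\varepsilon sn$. Otherwise let $P$ be the set of vertices reachable from $Z_Y\setminus X$ in $G_A-X$, and $Q=W\setminus(X\cup P)$. No edge joins $P$ to $Q$. Moreover $P\supseteq Z_Y\setminus X$ and $Q\supseteq(A\setminus Z_Y)\setminus X$, and $|Z_Y|,|A\setminus Z_Y|\ge sn$, so $|P\cap A|,|Q\cap A|\ge sn/2$.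 Lemma~\ref{lem:sep} gives $|X|\ge\frac\gamma3g(s/2)\ge\frac\gamma6g(s)$.

(b) The ends of a link have different colors. In a link $yxy'$ we have $x\notin F_v$, for otherwise $\chi_v(y)=x=\chi_v(y')$. In a link $yy'$ neither end is in $F_v$: if $y\in F_v$ then $\chi_v(y)=y=\chi_v(y')$, and if $y'\in F_v$ then both colors equal $y'$. So only the ends of a link $yxy'$ can lie in $F_v$, and such an end is its own color. An end outside $F_v$ is adjacent to its color, and we extend the link by that edge (Figure~\ref{fig:link}).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}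
\draw[rounded corners] (-1,1.6) rectangle (1.6,2.4);
\draw[rounded corners] (2.4,1.6) rectangle (5,2.4);
\node at (0.3,2.7) {$Y$};
\node at (3.7,2.7) {$W_v\setminus Y$};
\draw[dashed] (0.8,2)--(0.8,0.6);
\draw[dashed] (3.2,2)--(3.2,0.6);
\draw[very thick] (0.8,0.6)--(2,0)--(3.2,0.6);
\fill (0.8,2) circle (2pt) node[left] {$\chi_v(y)$};
\fill (3.2,2) circle (2pt) node[right] {$\chi_v(y')$};
\fill (0.8,0.6) circle (2pt) node[left] {$y\in A$};
\fill (3.2,0.6) circle (2pt) node[right] {$y'\in A$};
\fill (2,0) circle (2pt) node[below] {$x\in\partial A$};
\end{tikzpicture}
\caption{A link $yxy'$ (thick) of a subset $Y$ of the trace $W_v$ of a fiber, with neither end in the fiber. The edges from its ends to their neighbors in the fiber (dashed) extend it to a path from $Y$ to $W_v\setminus Y$.}\label{fig:link}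
\end{figure}

For every $v\in U$ and $Y\subseteq W_v$ with $s(Y)\ge\frac14$, fix a family $\mathcal M_{v,Y}$ of exactly $h=h(v,Y)=\lceil\beta s(Y)^{1-\gamma}n\rceil\ge\beta n/4$ disjoint links of $Y$.

\section{Classes and reservoirs}\label{sec:reservoirs}

The merging will run in stages $j=0,\dots,J$, where $J\ge0$ is least with $2^J>\alpha/2$; thus $2^J\le\max\{1,\alpha\}\le n^{1/3}$. Two resources are set aside in advance. One is the set $\mathcal C$ of fibers to be merged; links must avoid these fibers. The other is a separate reservoir $V_j$ of auxiliary vertices for each stage, so that the supply of links at stage $j$ does not depend on what earlier stages have consumed. The sets $Y$ that occur will depend on the history of the process and on the adversary's prices, so we need many surviving links for all $Y$ at once.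

Let $p_j=p2^{-\gamma j}$, so that $\sum_{j\ge0}p_j=1$. Put each $u\in U$ into $\mathcal C$ independently with probability $c$. Independently of this, give each vertex of $W$ independently the label $j\in\{0,\dots,J\}$ with probability $p_j$, and no label with the remaining probability. Let
\[
V_j=\Big\{x\in W:\ x\text{ has label }j\text{ and }x\notin\bigcup_{u\in\mathcal C}W_u\Big\}.
\]
A link of $Y\subseteq W_v$ is \emph{$j$-available} if each of its vertices outside $F_v$ has label $j$ and lies in no $W_u$ with $u\in\mathcal C\setminus\{v\}$. For $v\in\mathcal C$ this says that these vertices lie in $V_j$.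

\begin{lemma}\label{lem:avail}
For $n\ge n_0$ there is a choice of $\mathcal C$ and of the labels with $cn/3\le|\mathcal C|\le2cn$ such that for all $v\in U$, all $Y\subseteq W_v$ with $s(Y)\ge\frac14$ and all $j\le J$, at least $p_j^3h/4$ links of $\mathcal M_{v,Y}$ are $j$-available.
\end{lemma}

\begin{proof}
The size $|\mathcal C|$ has mean between $0.99cn$ and $cn$ and variance at most $cn$, so by Chebyshev's inequality the bounds on it fail with probability tending to $0$.

Fix $(v,Y)$. For $u\in U\setminus\{v\}$ let $z_u$ be the number of links of $\mathcal M_{v,Y}$ meeting $W_u$. The links are disjoint and have at most three vertices, so $z_u\le|W_u|\le2\alpha$ and $\sum_uz_u\le3h$. The number of links meeting some $W_u$ with $u\in\mathcal C\setminus\{v\}$ is at most $\sum_uz_u\mathbf 1_{u\in\mathcal C}$, which has mean at most $3ch\le h/8$. Divide by $2\alpha$ and apply the first Chernoff bound with $\mu=h/(16\alpha)$ and $t=h/(4\alpha)$: the sum is at least $h/2$ with probability at most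
\[
(e/4)^{h/(4\alpha)}\le e^{-h/(12\alpha)}\le e^{-\beta n^{2/3}/48}.
\]
There are at most $n2^{2\alpha}\le n2^{2n^{1/3}}$ pairs $(v,Y)$, so with probability tending to $1$ at least $h/2$ links remain for every pair. Fix a $\mathcal C$ with this property and the right size.

Each remaining link receives label $j$ on all its vertices outside $F_v$ with probability at least $p_j^3$, independently for the disjoint links of $\mathcal M_{v,Y}$. By the second Chernoff bound with $\mu=p_j^3h/2$, fewer than $p_j^3h/4$ of them are $j$-available with probability at most $e^{-p_j^3h/16}\le e^{-p^3\beta n^{1-\gamma}/64}$, since $p_j^3\ge p^32^{-3\gamma J}\ge p^3n^{-\gamma}$. There are at most $n2^{2n^{1/3}}(J+1)$ triples $(v,Y,j)$ and $J\le\log_2n$, so a union bound finishes the proof.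
\end{proof}

This lemma is the only place where $\alpha<n^{1/3}$ is used. Its first union bound sets $2^{2\alpha}$ against $e^{-\beta n/(48\alpha)}$ and breaks down once $\alpha$ has order $\sqrt n$. Fix a choice as in the lemma. The elements of $\mathcal C$ are called \emph{classes}.

\section{Merging in stages}\label{sec:stages}

Routing all of $W_v$ to one hub, as in Section~\ref{sec:thick}, would cost the factor $\log N$ of Lemma~\ref{lem:hub}, which arises because a single ball must grow until it holds half of the core. Here we ask less of each ball. At stage $j$ a part of $W_v$ of weight about $2^j$ has only to reach \emph{some} other part of at least comparable weight. Many such parts grow balls at once, the balls that reach nothing have nearly disjoint shells, and all shells are paid from a total price $1$; so only a few parts are left behind. As the parts double, their number halves while the number of their links almost doubles, and the losses form a convergent series.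

\subsection{Pieces}

Before each stage $j$, every class $v$ has a partition of $W_v$ into \emph{pieces}, and each piece $P$ has a \emph{hull} $\hat P$ with $P\subseteq\hat P\subseteq P\cup V_0\cup\dots\cup V_{j-1}$ and $G[\hat P]$ connected. The hulls of all pieces of all classes are pairwise disjoint. Before stage $0$ the pieces are single vertices and $\hat P=P$.

At the beginning of stage $j$ a piece $P$ is \emph{small} if $\omega(P)<2^{j-1}$ and $\omega(P)\le\alpha/2$, and \emph{big} otherwise. It is \emph{active} if $2^{j-1}\le\omega(P)<2^j$ and $\omega(P)\le\alpha/2$; active pieces are big. Small pieces are those that have fallen behind schedule. Let $\lambda_j(v)$ be the total weight of the small pieces of $v$, and define $\lambda_{J+1}(v)$ by the same rule with $j=J+1$ for the pieces after the last stage. Small pieces at stage $0$ are light vertices, so $\lambda_0(v)\le\sigma\alpha/2$ by Lemma~\ref{lem:good}(c). A class is \emph{alive} at stage $j$ if $\lambda_i(v)\le\alpha/8$ for all $i\le j$. At stage $j$ only the alive classes with an active piece act; the others keep their pieces and hulls. Put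
\[
\tau_j=\tau2^{-\gamma j},\qquad q_j=\frac{p_j^3\beta}4\,2^{(j-2)(1-\gamma)}n,\qquad L_j=\frac4{\tau_jq_j}.
\]
Here $\tau_j\alpha$ is the weight that a class may abandon at stage $j$ (note $\sum_{j\ge0}\tau_j=\tau/p=\sigma$), $q_j$ will bound shells from below, and $L_j$ will bound loads from above.

\subsection{Plans for one class}

Fix a stage $j$ and a class $v$ acting at it. Let $\mathcal A$ be the set of its active pieces; since their weights are at least $2^{j-1}$, we have $|\mathcal A|\le2\alpha2^{-j}$. Let $\Gamma$ be the graph whose nodes are the pieces of $v$ and the vertices of $V_j$. Two vertices of $V_j$ are joined if they are adjacent in $G_A$, a piece $P$ is joined to $x\in V_j$ if $x$ has a $G$-neighbor in $P$, and no two pieces are joined. Given prices $d:V_j\to[0,\infty)$, give every piece price $0$, let $\phi_P$ be the least price of a $\Gamma$-path from the piece $P$, and let $B_r(P),X_r(P)$ be its balls and shells. Nodes of price $0$ lie in no shell, so $X_r(P)\subseteq V_j$.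

\begin{lemma}\label{lem:thickshell}
If $P$ is active, $r\ge0$, and $B_r(P)$ contains no big piece other than $P$, then $|X_r(P)|\ge q_j$.
\end{lemma}

\begin{proof}
Let $Y\supseteq P$ be the union of the pieces in $B_r(P)$. All of them except $P$ are small and $v$ is alive, so
\[
2^{j-1}\le\omega(P)\le\omega(Y)\le\omega(P)+\lambda_j(v)\le\tfrac12\alpha+\tfrac18\alpha=\tfrac58\alpha,
\]
and $\alpha-\omega(Y)\ge\frac38\alpha\ge\frac34\omega(P)\ge\frac34\,2^{j-1}$. Hence $s(Y)\ge2^{j-2}\ge\frac14$, and by Lemma~\ref{lem:avail} at least $p_j^3h/4\ge q_j$ disjoint links of $Y$ are $j$-available. By Lemma~\ref{lem:links}(b) such a link gives a $\Gamma$-path from the piece containing $\chi_v(y)$, which is in $B_r(P)$, to the piece containing $\chi_v(y')$, which is not; its inner nodes are the vertices of the link outside $F_v$, and consecutive ones are adjacent in $G_A$. By Lemma~\ref{lem:shell}(a) the path meets $X_r(P)$, necessarily in a vertex of the link. Disjoint links give distinct vertices.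
\end{proof}

In particular $V_j\ne\emptyset$: otherwise $\Gamma$ has no edges, and an active $P$ has $B_0(P)=\{P\}$ and $X_0(P)=\emptyset$, while $q_j>0$.

An active piece whose ball of a suitable radius $\rho$ contains another big piece can be joined to it at cost less than $\rho$. The remaining pieces have thick shells at all radii below $\rho$, and if these shells were disjoint there could be only $1/(\rho q_j)$ such pieces. But shells can overlap, in an expensive vertex $x$ that many pieces reach and none can afford to cross alone. If enough pieces reach $x$, they can share its price. This leads to stars.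

A \emph{plan} consists of a set $\mathcal F\subseteq\mathcal A$ of \emph{abandoned} pieces with $|\mathcal F|\le\tau_j\alpha2^{-j}$ and a partition of $\mathcal A\setminus\mathcal F$ into
\begin{itemize}
\item \emph{direct} pieces $P$, each with a $\Gamma$-path from $P$ to another big piece, and
\item \emph{stars} with distinct \emph{centers}; a star with center $x\in V_j$ has at least two \emph{members}, and each member $P$ has a $\Gamma$-path avoiding $x$ from $P$ to a $\Gamma$-neighbor of $x$ (the path may consist of $P$ alone).
\end{itemize}
For $P\in\mathcal A\setminus\mathcal F$ let $I_P$ be the set of vertices of $V_j$ on the path of $P$. The \emph{load} of the plan at $x\in V_j$ is the number of $P$ with $x\in I_P$, plus $1$ if $x$ is a center. There are finitely many plans.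

\begin{lemma}\label{lem:plan}
For every probability distribution $d$ on $V_j$ there is a plan with $\sum_xd(x)\operatorname{load}(x)\le L_j$.
\end{lemma}

\begin{proof}
Let $\rho=2^j/(\tau_j\alpha q_j)$. First, every active $P$ for which another big piece $P'$ has $\phi_P(P')<\rho$ becomes direct, with a cheapest path to $P'$. Then repeat the following as long as possible: if for some $x\in V_j$ the set $\mathcal S_x$ of active pieces $P$ not yet treated with $\phi_P^-(x)<\rho$ has $|\mathcal S_x|\ge\max\{2,d(x)/\rho\}$, form a star with center $x$ and members $\mathcal S_x$. A member $P$ gets a cheapest $\Gamma$-path from $P$ to $x$ with its end $x$ removed; this avoids $x$ and costs $\phi^-_P(x)<\rho$. Afterwards $\mathcal S_x$ is empty, so no center is used twice. Let $\mathcal F$ be the set of active pieces that remain.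

The sum $\sum_xd(x)\operatorname{load}(x)$ is the total price of all paths and centers. A direct piece contributes less than $\rho$, and a star at most $\rho|\mathcal S_x|+d(x)\le2\rho|\mathcal S_x|$. So the sum is at most
\[
2\rho|\mathcal A|\le\frac{2\cdot2^j}{\tau_j\alpha q_j}\cdot\frac{2\alpha}{2^j}=L_j .
\]

It remains to bound $|\mathcal F|$. A piece $P\in\mathcal F$ is not direct, so for $r<\rho$ the ball $B_r(P)$ contains no other big piece, and Lemma~\ref{lem:thickshell} gives
\[
|\mathcal F|\,\rho q_j\le\sum_{P\in\mathcal F}\int_0^\rho|X_r(P)|\,dr=\sum_{x\in V_j}\ \sum_{P\in\mathcal F}\int_0^\rho\mathbf 1[x\in X_r(P)]\,dr .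
\]
By Lemma~\ref{lem:shell}(b) the last integral is at most $\min\{d(x),\rho\}$, and it vanishes unless $\phi_P^-(x)<\rho$. Since no further star could be formed, fewer than $\max\{2,d(x)/\rho\}$ pieces $P\in\mathcal F$ have $\phi^-_P(x)<\rho$. If $d(x)\le2\rho$ there is at most one, and $x$ contributes at most $d(x)$. If $d(x)>2\rho$ there are fewer than $d(x)/\rho$, each contributing at most $\rho$, so again $x$ contributes at most $d(x)$. Thus $|\mathcal F|\rho q_j\le1$, that is, $|\mathcal F|\le\tau_j\alpha2^{-j}$.
\end{proof}

By Lemma~\ref{lem:minimax} there is a probability distribution on plans with $\mathbb E\operatorname{load}(x)\le L_j$ for all $x\in V_j$. Let $O_v$ be the set of vertices \emph{claimed} by the plan, namely the centers and the vertices of the sets $I_P$. Since $|V_j|\le|W|\le2\alpha n$,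
\begin{equation}\label{eq:load}
\mathbb E\sum_P|I_P|\le2\alpha nL_j,\qquad\Pr(x\in O_v)\le L_j\quad(x\in V_j).
\end{equation}

\subsection{Performing a stage}

Given the outcome of the earlier stages, all classes acting at stage $j$ sample plans from these distributions, independently of one another. A vertex is \emph{conflicted} if at least two classes claim it. A direct piece $P$ is \emph{hit} if $I_P$ contains a conflicted vertex; a member $P$ of a star is hit if $I_P$ contains a conflicted vertex or the center is conflicted. Class $v$ \emph{uses} the vertices of $I_P$ for each unhit direct piece $P$, and, for each star with at least two unhit members, the center and the sets $I_P$ of the unhit members. No used vertex is conflicted, so different classes use disjoint sets.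

Let $\Gamma'$ be the subgraph of $\Gamma$ induced by the pieces of $v$ and the vertices used by $v$. It contains the paths of the pieces just listed, and each used center is adjacent to the ends of the paths of its unhit members; so every component of $\Gamma'$ contains a piece. For each component, the union of its pieces is a new piece, and the new hull is the union of their hulls and the used vertices of the component. The new hull is connected in $G$, because each edge of $\Gamma'$ comes from an edge of $G$ between the corresponding vertices or hulls. The new hulls are pairwise disjoint, because $V_j$ is disjoint from the earlier reservoirs and from all $W_u$ with $u\in\mathcal C$. Let $\operatorname{hit}_j(v)$ be the number of hit pieces of $v$, and $\operatorname{hit}_j(v)=0$ if $v$ does not act.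

\begin{lemma}\label{lem:stage}
If $v$ is alive at stage $j$, then $\lambda_{j+1}(v)\le\lambda_j(v)+\tau_j\alpha+2^{j+1}\operatorname{hit}_j(v)$.
\end{lemma}

\begin{proof}
The words small, big and active refer to the beginning of stage $j$. Say that an active piece \emph{fails} if its new piece contains no other big piece. An unhit direct piece does not fail. In a star with at least two unhit members these are merged with each other, so only hit members can fail. In a star with no unhit member every member is hit. A star with exactly one unhit member has $k\ge1$ hit members and $k+1\le2k$ members in all. So at most $|\mathcal F|+2\operatorname{hit}_j(v)$ pieces fail.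

A new piece containing two big pieces has weight at least $2\cdot2^{j-1}=2^j$ or more than $\alpha/2$. A big piece that is not active already has weight at least $2^j$ or more than $\alpha/2$. In both cases the new piece is not small at stage $j+1$. Hence a piece that is small at stage $j+1$ is a union of small pieces and failed pieces, and the latter have weight less than $2^j$. This gives $\lambda_{j+1}(v)\le\lambda_j(v)+2^j(|\mathcal F|+2\operatorname{hit}_j(v))$, and $2^j|\mathcal F|\le\tau_j\alpha$. If $v$ has no active piece, nothing fails and $\lambda_{j+1}(v)\le\lambda_j(v)$.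
\end{proof}

\begin{lemma}\label{lem:hits}
For every class $v$, the sum $\Sigma(v)=\sum_{j=0}^J2^{j+1}\operatorname{hit}_j(v)$ has $\mathbb E\,\Sigma(v)\le\sigma\alpha/10$.
\end{lemma}

\begin{proof}
Condition on the stages before $j$, suppose that $v$ acts at stage $j$, and condition also on the plan of $v$. The other classes sample independently, so by \eqref{eq:load} each vertex of $O_v$ is conflicted with probability at most $|\mathcal C|L_j\le2cnL_j$. The number $\operatorname{hit}_j(v)$ is at most the number of pairs $(P,x)$ with $x\in I_P$ conflicted plus the number of members of stars with conflicted center. Averaging over the plan of $v$ with \eqref{eq:load},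
\[
\mathbb E\operatorname{hit}_j(v)\le2cnL_j\,\big(2\alpha nL_j+2\alpha2^{-j}\big).
\]
From the definitions of $\tau_j$, $p_j$ and $q_j$, and since $5\gamma=\frac14$,
\[
nL_j=\frac{16}{\tau_jp_j^3\beta\,2^{(j-2)(1-\gamma)}}=\frac{16\cdot2^{2(1-\gamma)}}{\tau\beta p^3}\,2^{\gamma j+3\gamma j-(1-\gamma)j}=\frac{16\cdot2^{2(1-\gamma)}}{\tau\beta p^3}\,2^{-3j/4}.
\]
As $1\le16\cdot2^{2(1-\gamma)}\le64$ and $\tau\beta p^3\le1$, we get $2^{-j}\le nL_j\le\Lambda2^{-3j/4}$. Therefore $\mathbb E\operatorname{hit}_j(v)\le8c\alpha(nL_j)^2\le8c\alpha\Lambda^22^{-3j/2}$, and
\[
\mathbb E\,\Sigma(v)\le16c\alpha\Lambda^2\sum_{j\ge0}2^{-j/2}\le64c\alpha\Lambda^2\le\frac{\sigma\alpha}{10}.\qedhere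
\]
\end{proof}

This computation dictates the size of $\gamma$. For general $\gamma$ one has $nL_j$ of order $2^{-(1-5\gamma)j}$, and the series $\sum_j2^j(nL_j)^2$ converges exactly when $\gamma<\frac1{10}$. Its convergence is what makes $c$ independent of $\alpha$.

\begin{proof}[Proof of Proposition~\ref{prop:thin}]
Call a class $v$ \emph{successful} if $\Sigma(v)\le\sigma\alpha$. By Lemma~\ref{lem:hits} and Markov's inequality each class is successful with probability at least $0.9$, so in some outcome at least $0.9|\mathcal C|\ge0.3cn$ classes are successful. Let $v$ be one of them. We claim that $\lambda_j(v)\le2.5\sigma\alpha<\alpha/8$ for $j=0,\dots,J+1$. This holds for $j=0$. If it holds up to $j\le J$, then $v$ is alive at stages $0,\dots,j$, and summing Lemma~\ref{lem:stage} over them gives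
\[
\lambda_{j+1}(v)\le\lambda_0(v)+\alpha\sum_{i\ge0}\tau_i+\Sigma(v)\le\tfrac\sigma2\alpha+\sigma\alpha+\sigma\alpha .
\]
After stage $J$ a piece not counted in $\lambda_{J+1}(v)$ has weight at least $2^J>\alpha/2$ or more than $\alpha/2$. The total weight is $\alpha$, so there is at most one such piece, and these pieces together have weight at least $(1-2.5\sigma)\alpha>0$. Hence there is exactly one, $Q_v$, and $\omega(Q_v)\ge(1-2.5\sigma)\alpha$. The hulls $\hat Q_v$ of the successful classes are connected and pairwise disjoint, and they are pairwise adjacent by Lemma~\ref{lem:adj}. So $\eta(G)\ge0.3cn$.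
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $c_0=\min\{0.3c,1/n_0\}$. For $n\ge n_0$, Propositions~\ref{prop:thick} and~\ref{prop:thin} give $\eta(G)\ge0.3cn$. For $n<n_0$ we have $\eta(G)\ge1>n/n_0$. The upper bound is $m(n,1)=n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $t=\eta(H)\ge1$ (for the empty graph there is nothing to prove), let $D_1,\dots,D_t$ be branch sets of a $K^t$ minor of $H$, let $T_i$ be a spanning tree of $H[D_i]$, and for $i<i'$ let $e_{ii'}$ be an edge of $H$ between $D_i$ and $D_{i'}$. In $\tilde H$, the matchings over the edges of $T_i$ form $\ell$ disjoint copies of $T_i$, each meeting every fiber over $D_i$ exactly once. This follows by induction on the number of vertices of the tree: it is true for one vertex, and when a leaf $w$ is attached at $u$, the matching between $F_u$ and $F_w$ attaches one vertex of $F_w$ to each copy.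

Contract each copy of each $T_i$ to a vertex; for each $i$ this gives a set of $\ell$ vertices. If $e_{ii'}=uw$ with $u\in D_i$ and $w\in D_{i'}$, then the copies of $T_i$ correspond bijectively to $F_u$ and those of $T_{i'}$ to $F_w$, so the matching over $e_{ii'}$ becomes a perfect matching between the $i$-th and the $i'$-th set. Deleting all other edges and vertices leaves an $\ell$-lift of $K^t$, which is thus a minor of $\tilde H$. By Theorem~\ref{thm:main}, $\eta(\tilde H)\ge c_0t$. The upper bound on the minimum holds because $H$ is a $1$-lift of itself.
\end{proof}

\begin{thebibliography}{9}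

\bibitem{AST}
Alon, Seymour and Thomas, \emph{A separator theorem for nonplanar graphs}, J. AMS \textbf{3} (1990).

\bibitem{Kos}
Kostochka, 1984.

\bibitem{lifts}
\emph{Minors in lifts of graphs}, \texttt{https://www.cs.huji.ac.il/\textasciitilde{}nati/PAPERS/yotamd.pdf}.

\bibitem{Tho}
Thomason, 1984.

\end{thebibliography}
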